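\title{Models of New Foundations without nontrivial internal $\in$-automorphisms}

\begin{abstract}
We show that every model of Quine's New Foundations satisfies the same stratified sentences as a model whose only internal $\in$-automorphism is the identity. A model of NF is a model of simple type theory together with a type-shifting isomorphism, and we rebuild this isomorphism in an elementary extension, by disjoint amalgamation over algebraically closed sets, so that no element is interalgebraic with its shift unless it is algebraic over the empty set. The same model has no antimorphism and no set equal to its own singleton. Combined with a theorem of Bowler, the result shows that no consistent extension of NF by stratified sentences decides whether a nontrivial internal $\in$-automorphism exists.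
\end{abstract}

\section{Introduction}\label{sec:intro}

A formula of the language $\{\in\}$ is \emph{stratified} if its variables can be assigned natural numbers, called \emph{types}, so that $x$ and $y$ receive the same type whenever $x=y$ occurs in the formula, and $y$ receives the type of $x$ plus one whenever $x\in y$ occurs. Quine's New Foundations, NF, is the theory whose axioms are extensionality and the existence of $\{x:\psi\}$ for every stratified formula $\psi$, with parameters allowed. The formula $x\notin x$ is not stratified. The formula $x=x$ is, so the universe $V$ is a set, and a bijection of $V$ with itself can be a set. By a \emph{permutation} of $V$ we mean a set of Kuratowski pairs $\langle u,w\rangle=\{\{u\},\{u,w\}\}$ that is the graph of such a bijection. For a permutation $\sigma$ we write $\sigma[x]=\{\sigma(u):u\in x\}$, we let $j\sigma$ be the permutation $x\mapsto\sigma[x]$, and we let $j^n$ be the $n$-fold iterate of $j$.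

An \emph{internal $\in$-automorphism} of a model $\mathfrak M$ of NF is an element $\sigma$ of $\mathfrak M$ that $\mathfrak M$ believes to be a permutation of $V$ with $x\in y\leftrightarrow\sigma(x)\in\sigma(y)$ for all $x,y$. Since every object has the form $\sigma(x)$, this condition says that the members of $\sigma(y)$ are the $\sigma(x)$ with $x\in y$; by extensionality it is equivalent to
\[
j\sigma=\sigma .
\]
These elements form a group $\mathrm{Aut}(\mathfrak M)$, and $\sigma$ is \emph{nontrivial} if it is not the identity $1$.

In a set theory with foundation there is nothing to ask: if $\sigma$ fixes every member of $x$, then $\sigma(x)=\sigma[x]=x$, and $\in$-induction gives $\sigma=1$. In NF we have $V\in V$, foundation fails, and this argument is not available. Nor does comprehension bear on the matter directly, because the equation $j\sigma=\sigma$ is not stratified as written: if the points moved by $\sigma$ have type $0$, then $\sigma$ has type $3$ and $j\sigma$ has type $4$.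

For an internal permutation $\pi$ of $V$, the \emph{permutation model} $\mathfrak M^\pi$ has the carrier of $\mathfrak M$ and the membership relation $x\in_\pi y:\Leftrightarrow\mathfrak M\models x\in\pi(y)$; it is again a model of NF. Let $J_0$ be the group of all permutations of $V$, let $J_n=\{j^n\tau:\tau\in J_0\}$, and let $C_{J_0}(J_n)$ be the centralizer of $J_n$ in $J_0$. This centralizer contains all permutations definable, without arbitrary parameters, by a formula using only $n$ levels. Two results are known.
\begin{enumerate}
\item[(K1)] (N.~Bowler) Every model of NF has a permutation model containing a nontrivial internal $\in$-automorphism.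
\item[(K2)] If $n$ is a concrete natural number and $\mathfrak M$ believes that $\pi\in C_{J_0}(J_n)$, then $\mathrm{Aut}(\mathfrak M)$ is a subgroup of $\mathrm{Aut}(\mathfrak M^\pi)$.
\end{enumerate}
One sees in a line why $\sigma\in\mathrm{Aut}(\mathfrak M)$ respects $\in_\pi$ in (K2): $\sigma=j^n\sigma$ commutes with $\pi$, so $x\in\pi(y)$ if and only if $\sigma(x)\in\sigma\pi(y)=\pi\sigma(y)$. Thus permutations can always create a nontrivial automorphism, and the definable permutations covered by (K2) never remove one. This leads to the following question, posed in \cite{scrapbook}.

\medskip
\noindent\textbf{Question.} Assume that NF is consistent. Does it have a model whose only internal $\in$-automorphism is the identity?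
\medskip

The results (K1) and (K2) might suggest that nontrivial automorphisms are unavoidable. On the other hand, $j\sigma=\sigma$ is a coincidence between an object read at type $3$ and the same object read at type $4$, and no axiom of NF seems to demand such a coincidence. The second guess is the right one.

\begin{theorem}\label{thm:main}
Every model $\mathfrak M$ of NF satisfies exactly the same stratified sentences as some model $\mathfrak M'$ of NF whose only internal $\in$-automorphism is the identity. In particular, if NF is consistent, it has a model without nontrivial internal $\in$-automorphisms.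
\end{theorem}

\begin{corollary}\label{cor:indep}
Let $\Phi$ be the sentence ``there is a nontrivial internal $\in$-automorphism'', and let $S$ be any set of stratified sentences such that $\mathrm{NF}+S$ is consistent. Then both $\mathrm{NF}+S+\Phi$ and $\mathrm{NF}+S+\neg\Phi$ are consistent.
\end{corollary}

\begin{proof}
Let $\mathfrak M\models\mathrm{NF}+S$. The model $\mathfrak M'$ of Theorem~\ref{thm:main} satisfies $\mathrm{NF}+S+\neg\Phi$. By (K1) some permutation model $\mathfrak M^\pi$ satisfies $\Phi$, and it satisfies $S$ because permutation models preserve stratified sentences, a standard fact (Scott, Henson) that we recover in Example~\ref{ex:perm}.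
\end{proof}

So a stratified theory never decides $\Phi$, and in this sense Theorem~\ref{thm:main} is best possible at the level of theories. This corollary is the only place where (K1) is used; (K2) is not used at all.

The model $\mathfrak M'$ is not obtained by an internal permutation, and we do not claim that every model of NF has a permutation model $\mathfrak M^\pi$ without nontrivial internal automorphisms; that is a different statement. Instead we regard $\mathfrak M$ as a typed structure, which determines the stratified sentences, together with an isomorphism shifting all types up by one, which determines the rest (Section~\ref{sec:types}). We keep the first up to elementary extension and rebuild the second as freely as possible (Sections~\ref{sec:amalg} and~\ref{sec:free}); Section~\ref{sec:small} shows the idea on the equation $x=\{x\}$. The resulting model obeys a general principle, Theorem~\ref{thm:diag}, which rules out unstratified coincidences of the same shape as $j\sigma=\sigma$. Theorem~\ref{thm:main} and the further consequences collected in Theorem~\ref{thm:more} follow from it by a symmetry argument (Section~\ref{sec:proofs}).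

The metatheory is ZFC. ``Finite'', ``infinite'' and ``concrete natural number'' always refer to the metatheory.

\section{Typed structures and shifts}\label{sec:types}

\subsection*{The typed structure of a model}
Let $L$ be the many-sorted language of simple type theory, with sorts $0,1,2,\dots$, equality in each sort, and a relation $\in_i$ between sorts $i$ and $i+1$. The sorts of an $L$-structure $\mathcal B=(B_0,B_1,\dots)$ are taken to be disjoint, and $\mathcal B$ also denotes their union. For an $L$-formula $\varphi$ let $\varphi^+$ be the result of raising the sort of every variable by one, and let $\mathcal B^+=(B_1,B_2,\dots)$ be the $L$-structure obtained by deleting the bottom sort and renumbering. Then $\mathcal B^+\models\varphi(\bar b)$ if and only if $\mathcal B\models\varphi^+(\bar b)$.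

For any structure $\mathfrak M=(M,\in)$ let $\mathcal T(\mathfrak M)$ be the $L$-structure whose sort $i$ is a copy $\{a^{(i)}:a\in M\}$ of $M$, with $a^{(i)}\in_i b^{(i+1)}$ if and only if $\mathfrak M\models a\in b$. The \emph{canonical shift} $s\colon a^{(i)}\mapsto a^{(i+1)}$ is an isomorphism $\mathcal T(\mathfrak M)\to\mathcal T(\mathfrak M)^+$. A stratified formula $\psi(x_1,\dots,x_n)$ with a chosen stratification, giving $x_l$ the type $t_l$, becomes an $L$-formula, again written $\psi$, when each variable is placed in the sort named by its type. Every $L$-formula arises in this way from the formula obtained by erasing sorts. Induction on $\psi$ gives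
\begin{equation}\label{eq:transl}
\mathfrak M\models\psi(a_1,\dots,a_n)\iff\mathcal T(\mathfrak M)\models\psi\bigl(a_1^{(t_1)},\dots,a_n^{(t_n)}\bigr);
\end{equation}
the quantifier step holds because each sort is a copy of $M$. Nothing prevents $a_1=a_2$ while $t_1\ne t_2$, and this is how unstratified statements such as $j\sigma=\sigma$ will be read in $\mathcal T(\mathfrak M)$.

The axioms of NF are themselves stratified sentences: in the comprehension axiom $\forall\bar p\,\exists y\,\forall x\,(x\in y\leftrightarrow\psi)$ one gives the new variable $y$ the type of $x$ plus one. Hence $\mathcal T(\mathfrak M)$, up to elementary equivalence, determines whether $\mathfrak M\models\mathrm{NF}$. The next lemma shows that we may exchange the canonical shift for any other.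

\begin{lemma}\label{lem:model}
Let $\mathfrak M\models\mathrm{NF}$, let $\mathcal N$ be an $L$-structure elementarily equivalent to $\mathcal T(\mathfrak M)$, and let $f\colon\mathcal N\to\mathcal N^+$ be an isomorphism. Let $\mathfrak M'$ have carrier $N_0$ and membership $x\in'y:\Leftrightarrow x\in_0f(y)$. Then $F\colon a^{(i)}\mapsto f^i(a)$ is an isomorphism $\mathcal T(\mathfrak M')\to\mathcal N$ with $F\circ s=f\circ F$. The structure $\mathfrak M'$ satisfies the same stratified sentences as $\mathfrak M$, and in particular $\mathfrak M'\models\mathrm{NF}$.
\end{lemma}

\begin{proof}
The map $f$ restricts to bijections $N_i\to N_{i+1}$, so $f^i$ is a bijection $N_0\to N_i$. It satisfies $u\in_iv\Leftrightarrow f(u)\in_{i+1}f(v)$, and applying this $i$ times gives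
\[
x\in'y\iff x\in_0f(y)\iff f^i(x)\in_if^{i+1}(y).
\]
So $F$ is an isomorphism, and $F(s(a^{(i)}))=f^{i+1}(a)=f(F(a^{(i)}))$. Now $\mathcal T(\mathfrak M')\cong\mathcal N\equiv\mathcal T(\mathfrak M)$, and \eqref{eq:transl} applied to sentences finishes the proof.
\end{proof}

\subsection*{Permutations act on the typed structure}
Fix $\mathfrak M\models\mathrm{NF}$. If $u,w$ have type $0$, then $\langle u,w\rangle$ has type $2$, so a permutation of type-$0$ objects has type $3$. (Any other pair given by a stratified definition in which the two coordinates have the same type codes the same functions, by stratified comprehension, so the choice of Kuratowski pairs does not matter.) For a permutation $x$, the set $jx=\{\langle a,x[a]\rangle:a\in V\}$ is defined by a formula in which $a$ and $x[a]$ have type $1$, the pair has type $3$, and $x$ has type $3$. Therefore $jx$ exists, and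
\begin{equation}\label{eq:thetaj}
\theta_j(x,y):\quad\text{``$x$ is a permutation of $V$ and $y=jx$''}
\end{equation}
is stratified with $x$ of type $3$ and $y$ of type $4$. The set $jx$ is a permutation with inverse $j(x^{-1})$, and $j$ is injective because $(jx)(\{u\})=\{x(u)\}$.

For an internal permutation $\rho$ define $\widehat\rho\colon\mathcal T(\mathfrak M)\to\mathcal T(\mathfrak M)$ by $\widehat\rho(a^{(i)})=\bigl((j^i\rho)(a)\bigr)^{(i)}$. This is an automorphism of $\mathcal T(\mathfrak M)$: it is bijective on each sort, and $a\in b$ holds if and only if $(j^i\rho)(a)\in(j^i\rho)[b]=(j^{i+1}\rho)(b)$, because $j^i\rho$ is injective. On pairs we compute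
\[
(j^2\rho)(\langle u,w\rangle)=\{\rho[\{u\}],\rho[\{u,w\}]\}=\langle\rho(u),\rho(w)\rangle .
\]
Hence, for a permutation $\sigma$ and a set $X$ of permutations,
\begin{equation}\label{eq:conj}
\widehat\rho(\sigma^{(3)})=(\rho\sigma\rho^{-1})^{(3)},\qquad \widehat\rho(X^{(4)})=\{\rho\zeta\rho^{-1}:\zeta\in X\}^{(4)} .
\end{equation}
Every transposition $(u\;w)$ of two elements of $M$ is internal, since its graph is defined from $u$ and $w$ by equations between objects of type $0$. Also $M$ is infinite: if it had $n$ elements, each of its $2^n$ subsets would be the extension $\{x:x=a_1\vee\dots\vee x=a_l\}$ of an element of $M$, and $2^n>n$.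

So $\mathcal T(\mathfrak M)$ always has many automorphisms. The automorphism $\widehat\rho$ commutes with the shift $s$ exactly when $j^{i+1}\rho=j^i\rho$ for all $i$, that is, when $j\rho=\rho$. Whether $\mathfrak M$ has a nontrivial internal $\in$-automorphism is thus a question about the shift, and it is the shift that we shall change.

\begin{example}\label{ex:perm}
Let $\pi$ be an internal permutation, $\mathcal N=\mathcal T(\mathfrak M)$ and $f=s\circ\widehat\pi$. Then $x^{(0)}\in_0f(y^{(0)})$ means $x\in\pi(y)$, so the model given by Lemma~\ref{lem:model} is $\mathfrak M^\pi$. The lemma shows that $\mathfrak M^\pi$ satisfies the same stratified sentences as $\mathfrak M$.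
\end{example}

\subsection*{Elementary maps and algebraic closure}
Let $\mathcal C,\mathcal D$ be many-sorted structures for the same language. A \emph{partial elementary map} from $\mathcal C$ to $\mathcal D$ is a sort-preserving map $h\colon A\to\mathcal D$ with $A\subseteq\mathcal C$ such that $\mathcal C\models\varphi(\bar a)\Leftrightarrow\mathcal D\models\varphi(h(\bar a))$ for all formulas $\varphi$ and all tuples $\bar a$ from $A$, the empty tuple included. Such a map is injective, and its inverse is partial elementary from $\mathcal D$ to $\mathcal C$. If $A=\mathcal C$ it is an \emph{elementary embedding}, and $\mathcal C\preceq\mathcal D$ means that the inclusion is one. A model of the elementary diagram $\mathrm{ElDiag}(\mathcal D)$, the set of all sentences with constants for elements of $\mathcal D$ that hold in $\mathcal D$, is up to isomorphism an elementary extension of $\mathcal D$. The union of a chain $\mathcal B^0\preceq\mathcal B^1\preceq\cdots$ is an elementary extension of each $\mathcal B^n$.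

The \emph{algebraic closure} $\mathrm{acl}_{\mathcal C}(A)$ of $A\subseteq\mathcal C$ is the set of elements satisfying some formula $\varphi(x,\bar a)$, with $\bar a$ from $A$, that has only finitely many solutions in $\mathcal C$. The set $A$ is \emph{algebraically closed} if $A=\mathrm{acl}_{\mathcal C}(A)$, and elements $x,y$ are \emph{interalgebraic} if $y\in\mathrm{acl}_{\mathcal C}(\{x\})$ and $x\in\mathrm{acl}_{\mathcal C}(\{y\})$. We write $\mathrm{acl}(x)$ for $\mathrm{acl}(\{x\})$ and use four facts.
\begin{enumerate}
\item[(A1)] $\mathrm{acl}_{\mathcal C}(A)$ is algebraically closed. Indeed, if $b$ is one of $n$ solutions of $\varphi(x,\bar c)$ and each $c_l$ is one of finitely many solutions of a formula $\chi_l(y_l)$ over $A$, then $b$ is one of finitely many solutions of $\exists\bar y\,\bigl(\bigwedge_l\chi_l(y_l)\wedge\varphi(x,\bar y)\wedge\exists^{\le n}x'\,\varphi(x',\bar y)\bigr)$.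
\item[(A2)] If $A\subseteq\mathcal C\preceq\mathcal C'$, then $\mathrm{acl}_{\mathcal C'}(A)=\mathrm{acl}_{\mathcal C}(A)\subseteq\mathcal C$, because ``$\varphi(x,\bar a)$ has exactly $n$ solutions'' is first order, so that the $n$ solutions in $\mathcal C$ are all the solutions in $\mathcal C'$. In particular $\mathcal C$ is algebraically closed in $\mathcal C'$.
\item[(A3)] An element of $\mathrm{acl}_{\mathcal C}(\emptyset)$ has a finite orbit under the group of all automorphisms of $\mathcal C$, because automorphisms permute the solutions of a parameter-free formula.
\item[(A4)] If $h$ is partial elementary from $\mathcal C$ to $\mathcal D$ with domain $A=\mathrm{acl}_{\mathcal C}(A)$, then $h(A)$ is algebraically closed in $\mathcal D$. Indeed, if $\varphi(y,h(\bar a))$ has exactly $n$ solutions in $\mathcal D$, then $\varphi(x,\bar a)$ has exactly $n$ solutions in $\mathcal C$; they lie in $A$, and their images are $n$ distinct solutions of $\varphi(y,h(\bar a))$, hence all of them.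
\end{enumerate}

\section{The smallest case: a set equal to its own singleton}\label{sec:small}

In the model built from $(\mathcal N,f)$ by Lemma~\ref{lem:model}, the members of $z\in N_0$ are the $\in_0$-members of $f(z)$. So $z$ is its own singleton exactly when $f(z)=\{z\}$, where $\{z\}\in N_1$ is computed in $\mathcal N$. This has the same shape as the equation $f(z)=jz$ for $z\in N_3$, which describes internal $\in$-automorphisms, but it lives in the lowest sorts. Let us try to find a shift $f$ with $f(z)\ne\{z\}$ for all $z$ of sort $0$, starting from $\mathcal B=\mathcal T(\mathfrak M)$.

The bottom sort alone imposes no constraint: \emph{every injection $h\colon B_0\to B_1$ is a partial elementary map from $\mathcal B$ to $\mathcal B^+$}. To see this, let $\bar u$ be a tuple of distinct elements of $M$ and write $h(\bar u^{(0)})=\bar w^{(1)}$, so that $\bar w$ also has distinct entries. A product $\rho$ of transpositions sends $\bar u$ to $\bar w$, and the isomorphism $s\circ\widehat\rho\colon\mathcal B\to\mathcal B^+$ sends $\bar u^{(0)}$ to $\bar w^{(1)}$. The difficulty lies one sort higher. An isomorphism $\mathcal B\to\mathcal B^+$ extending a bijection $h\colon B_0\to B_1$ must send $a\in B_1$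 to an element of $B_2$ whose members are exactly the $h(u)$ with $u\in_0a$. When $h$ comes from an internal permutation such an element exists, and we are in Example~\ref{ex:perm}; for an arbitrary $h$ there is no reason for it to exist. We therefore pass to elementary extensions of $\mathcal B$, where images can be found by compactness. The new elements need images and preimages in turn, so the construction goes back and forth, and each step must avoid $f(z)=\{z\}$.

Suppose that $f$ is partial elementary from $\mathcal B$ to $\mathcal B^+$ with algebraically closed domain $A$.

\emph{Forth.} Let $z\in B_0\setminus A$. An image $y$ for $z$ must satisfy $\varphi^+(y,f(\bar a))$ whenever $\mathcal B\models\varphi(z,\bar a)$ with $\bar a$ from $A$. These conditions are closed under conjunction. Each such $\varphi(x,\bar a)$ has infinitely many solutions because $z\notin\mathrm{acl}(A)$, and ``at least $N$ solutions'' passes along $f$ to $\varphi^+(y,f(\bar a))$. Finitely many of the conditions are therefore compatible with finitely many inequations $y\ne d$, $d\in B_1$. By compactness some $\mathcal B'\succeq\mathcal B$ contains an admissible image $y\notin B_1$. Since $\{z\}\in B_1$, we have $y\ne\{z\}$.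

\emph{Back.} Let $y\in B_1\setminus f(A)$. By (A4) the same argument applies to $f^{-1}$ and yields an admissible preimage $x\in B'_0\setminus B_0$ in some $\mathcal B'\succeq\mathcal B$. If $y=\{x\}$ held in $\mathcal B'$, then $y$ would be a singleton in $\mathcal B$ as well, say $y=\{u\}$ with $u\in B_0$, and then $x=u\in B_0$. So $y\ne\{x\}$.

The forth step used only $\{z\}\in\mathrm{acl}(z)$, and the back step only $x\in\mathrm{acl}(\{x\})$, the closure of the single element $\{x\}$ of sort $1$. What the method can exclude is therefore that an element and its image are \emph{interalgebraic}. Two points remain.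

First, after one step the domain $A\cup\{z\}$ is no longer algebraically closed, and on its closure there is little choice: the singleton of $z$ must go to the singleton of $f(z)$. To keep control of such values we extend $f$ to all of $\mathcal B$ at once, with every new value outside $\mathcal B$; the new domain is algebraically closed in $\mathcal B'$ by (A2). This needs the argument above for tuples, which is the subject of Section~\ref{sec:amalg}.

Second, elements of $\mathrm{acl}(\emptyset)$ are exempt: any two of them are interalgebraic, and every shift sends, for instance, the identity permutation of sort $0$ to the identity permutation of sort $1$. We must check that $\mathrm{acl}(\emptyset)$ contains nothing unwanted, and the automorphisms $\widehat\rho$ do this in Section~\ref{sec:proofs}.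

\section{Disjoint amalgamation over algebraically closed sets}\label{sec:amalg}

For a tuple we need a solution \emph{all} of whose entries avoid a given finite set. It is not enough that each entry separately takes infinitely many values: in an infinite sort, both coordinates of the solutions of $x_1=p\vee x_2=p$ range over the whole sort, yet every solution contains $p$. The obstruction $p$ is here algebraic over the parameters, and the next lemma says that this is always so. Two tuples are \emph{disjoint} if they have no entry in common.

\begin{lemma}\label{lem:hit}
Let $\mathcal C$ be a many-sorted structure, let $A=\mathrm{acl}_{\mathcal C}(A)$, let $\bar a$ be a tuple from $A$, and let $\bar c=(c_1,\dots,c_m)$, $m\ge1$, be a tuple with no entry in $A$ such that $\mathcal C\models\varphi(\bar c,\bar a)$. Then for every finite $Y\subseteq\mathcal C$ the formula $\varphi(\bar x,\bar a)$ has a solution with no entry in $Y$. Consequently it has $N$ pairwise disjoint solutions for every $N$.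
\end{lemma}

\begin{proof}
Call a finite subset of $\mathcal C$ \emph{hitting} if it contains an entry of every solution of $\varphi(\bar x,\bar a)$. Suppose that a hitting set exists, and let $n$ be the least size of one; $n\ge1$ because $\bar c$ is a solution. We show that the hitting sets of size $n$ are finite in number and definable over $\bar a$, hence contained in $A$.

For each sequence $(y_1,\dots,y_r)$ with $0\le r<n$ the set $\{y_1,\dots,y_r\}$ is too small to be hitting, so we can fix a solution $\bar t(y_1,\dots,y_r)$ with no entry in it. Let $H$ be a hitting set of size $n$. For $r=0,\dots,n-1$ choose successively $y_{r+1}\in H$ among the entries of $\bar t(y_1,\dots,y_r)$. Each $y_{r+1}$ differs from $y_1,\dots,y_r$, so $H=\{y_1,\dots,y_n\}$. At each of the $n$ steps there were at most $m$ candidates, determined by the previous choices and not by $H$. Hence there are at most $m^n$ hitting sets of size $n$, their union $U$ is finite, and every element of $U$, being an entry of a solution, has one of the finitely many sorts of $\bar x$.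

For a fixed choice of sorts for $y_1,\dots,y_n$, the statement ``$\{y_1,\dots,y_n\}$ is hitting'' is expressed by $\forall\bar x\,\bigl(\varphi(\bar x,\bar a)\to\bigvee x_l=y_r\bigr)$, the disjunction running over the pairs $(l,r)$ with $x_l$ and $y_r$ of the same sort. By minimality of $n$, any such set has size exactly $n$. Quantifying $y_2,\dots,y_n$ existentially and taking the disjunction over the finitely many choices of their sorts among those of $\bar x$, we obtain a formula over $\bar a$ defining the part of $U$ in the sort of $y_1$. As $U$ is finite, $U\subseteq\mathrm{acl}_{\mathcal C}(A)=A$. But a hitting set $H\subseteq U$ contains an entry of $\bar c$, which has no entry in $A$. This contradiction proves the first claim. For the second, choose solutions one after another, each avoiding the entries of the previous ones.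
\end{proof}

The forth step maps into $\mathcal B^+$ and the back step into $\mathcal B$, and in both cases it is $\mathcal B$, bottom sort included, that must be extended. To treat both at once, write $\mathcal B^{[0]}=\mathcal B$, $\mathcal B^{[1]}=\mathcal B^+$, $\varphi^{[0]}=\varphi$ and $\varphi^{[1]}=\varphi^+$.

\begin{lemma}\label{lem:amalg}
Let $\mathcal B,\mathcal C$ be $L$-structures, let $r\in\{0,1\}$, and let $h$ be a partial elementary map from $\mathcal C$ to $\mathcal B^{[r]}$ with domain $A=\mathrm{acl}_{\mathcal C}(A)$. Then there are $\mathcal B'\succeq\mathcal B$ and an elementary embedding $h'\colon\mathcal C\to(\mathcal B')^{[r]}$ extending $h$ such that $h'(c)\notin\mathcal B$ for all $c\in\mathcal C\setminus A$.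
\end{lemma}

\begin{proof}
For each $c\in C_i$ take a new constant $v_c$ of sort $i+r$, and let $\Sigma$ be the union of $\mathrm{ElDiag}(\mathcal B)$ with the three sets
\[
\{\varphi^{[r]}(v_{\bar c}):\mathcal C\models\varphi(\bar c)\},\qquad\{v_a=h(a):a\in A\},
\]
\[
\{v_c\ne d:\ c\in C_i\setminus A,\ d\in B_{i+r},\ i\in\mathbb N\}.
\]
Let $\Sigma_0\subseteq\Sigma$ be finite. Let $\bar a$ list the elements of $A$, and $\bar c$ list without repetition the elements of $\mathcal C\setminus A$, whose constants $v$ occur in $\Sigma_0$. The sentences of $\Sigma_0$ from the first set follow from a single $\varphi^{[r]}(v_{\bar c},v_{\bar a})$ with $\mathcal C\models\varphi(\bar c,\bar a)$, namely their conjunction. Let $Y$ be the finite set of elements $d$ occurring in inequations of $\Sigma_0$. We satisfy $\Sigma_0$ in $\mathcal B$ itself, interpreting $v_{\bar a}$ by $h(\bar a)$. If $\bar c$ is empty, $\varphi^{[r]}(h(\bar a))$ holds in $\mathcal B$ because $h$ is elementary. Otherwise Lemma~\ref{lem:hit} gives $|Y|+1$ pairwise disjoint solutions of $\varphi(\bar x,\bar a)$ in $\mathcal C$. The existence of these is a first-order property of $\bar a$, so $\varphi^{[r]}(\bar y,h(\bar a))$ has $|Y|+1$ pairwise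 disjoint solutions in $\mathcal B$. Each element of $Y$ occurs in at most one of them, so one of them avoids $Y$; interpret $v_{\bar c}$ by it.

By compactness $\Sigma$ has a model. Let $\mathcal B'\succeq\mathcal B$ be its $L$-reduct and let $h'(c)$ be the interpretation of $v_c$. The first set of sentences, applied to $\varphi$ and to $\neg\varphi$, makes $h'$ an elementary embedding into $(\mathcal B')^{[r]}$; the second gives $h'\supseteq h$; the third gives $h'(c)\notin\mathcal B$ for $c\notin A$.
\end{proof}

The hypothesis $A=\mathrm{acl}_{\mathcal C}(A)$ cannot be dropped: if $\mathcal C=\mathcal B=\mathcal T(\mathfrak M)$, $a\in A$ and $c=\{a\}\notin A$, then $h'(c)$ must be the singleton of $h(a)$, which lies in $\mathcal B$.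

\section{Free shifts}\label{sec:free}

\begin{definition}\label{def:free}
A \emph{partial shift} in an $L$-structure $\mathcal B$ is a partial elementary map $f$ from $\mathcal B$ to $\mathcal B^+$. Thus $f$ sends elements of sort $i$ to elements of sort $i+1$, and $\mathcal B\models\varphi(\bar a)\Leftrightarrow\mathcal B\models\varphi^+(f(\bar a))$. It is \emph{free} in $\mathcal B$ if its domain $A$ is algebraically closed in $\mathcal B$ and every $x\in A$ that is interalgebraic in $\mathcal B$ with $f(x)$ lies in $\mathrm{acl}_{\mathcal B}(\emptyset)$.
\end{definition}

Two closures are in play. Freeness refers to $\mathrm{acl}_{\mathcal B}$, whose formulas may use all sorts. The back step needs the range $f(A)$ to be closed only for $\mathrm{acl}_{\mathcal B^+}$, whose formulas do not mention the bottom sort of $\mathcal B$, and this is what (A4) provides.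

\begin{lemma}\label{lem:bf}
Let $f$ be a free partial shift in $\mathcal B$.
\begin{enumerate}
\item[(a)] There are $\mathcal B'\succeq\mathcal B$ and $f'\supseteq f$ free in $\mathcal B'$ with domain $\mathcal B$.
\item[(b)] There are $\mathcal B'\succeq\mathcal B$ and $f'\supseteq f$ free in $\mathcal B'$ with range $\mathcal B^+=\bigcup_{i\ge1}B_i$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $A$ be the domain of $f$. In both parts, an $x\in A$ has $x,f(x)\in\mathcal B$, so by (A2) the interalgebraicity of $x$ and $f(x)$ and the set $\mathrm{acl}(\emptyset)$ are the same in $\mathcal B'$ as in $\mathcal B$. The condition in Definition~\ref{def:free} therefore has to be checked only for the new elements of the domain.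

(a) Apply Lemma~\ref{lem:amalg} with $\mathcal C=\mathcal B$, $r=1$, $h=f$, and put $f'=h'$. For $\bar c$ from $\mathcal B$ we have $\mathcal B'\models\varphi(\bar c)\Leftrightarrow\mathcal B\models\varphi(\bar c)\Leftrightarrow(\mathcal B')^+\models\varphi(f'(\bar c))$, so $f'$ is a partial shift in $\mathcal B'$. Its domain $\mathcal B$ is algebraically closed in $\mathcal B'$ by (A2). If $x\in\mathcal B\setminus A$, then $f'(x)\notin\mathcal B$ while $\mathrm{acl}_{\mathcal B'}(x)\subseteq\mathcal B$, so $f'(x)\notin\mathrm{acl}_{\mathcal B'}(x)$.

(b) The map $f^{-1}$ is partial elementary from $\mathcal B^+$ to $\mathcal B$, and its domain $f(A)$ is algebraically closed in $\mathcal B^+$ by (A4). Lemma~\ref{lem:amalg} with $\mathcal C=\mathcal B^+$, $r=0$, $h=f^{-1}$ gives $\mathcal B'\succeq\mathcal B$ and an elementary embedding $g\colon\mathcal B^+\to\mathcal B'$ extending $f^{-1}$ with $g(y)\notin\mathcal B$ for $y\notin f(A)$. Put $f'=g^{-1}$, with domain $g(\mathcal B^+)$ and range $\mathcal B^+$. For $\bar y$ from $\mathcal B^+$,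
\[
\mathcal B'\models\varphi(g(\bar y))\iff\mathcal B^+\models\varphi(\bar y)\iff\mathcal B\models\varphi^+(\bar y)\iff\mathcal B'\models\varphi^+(\bar y),
\]
so $f'$ is a partial shift in $\mathcal B'$, and it extends $f$. Its domain is an elementary substructure of $\mathcal B'$, hence algebraically closed by (A2). A new element of the domain has the form $x=g(y)$ with $y\notin f(A)$; then $x\notin\mathcal B$ while $\mathrm{acl}_{\mathcal B'}(f'(x))=\mathrm{acl}_{\mathcal B'}(y)\subseteq\mathcal B$, so $x\notin\mathrm{acl}_{\mathcal B'}(f'(x))$.
\end{proof}

Nothing about membership was used in Lemmas~\ref{lem:hit}--\ref{lem:bf}. The model $\mathfrak M$ enters now, as the source of a partial shift to start from. The canonical shift itself need not be free, so we keep it only on the smallest algebraically closed set.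

\begin{proposition}\label{prop:free}
For every $\mathfrak M\models\mathrm{NF}$ there are $\mathcal N\succeq\mathcal T(\mathfrak M)$ and an isomorphism $f\colon\mathcal N\to\mathcal N^+$ such that every $x\in\mathcal N$ that is interalgebraic in $\mathcal N$ with $f(x)$ lies in $\mathrm{acl}_{\mathcal N}(\emptyset)$.
\end{proposition}

\begin{proof}
Let $\mathcal B^0=\mathcal T(\mathfrak M)$ and let $f_0$ be the restriction of the canonical shift to $\mathrm{acl}_{\mathcal B^0}(\emptyset)$. It is a partial shift, being the restriction of an isomorphism $\mathcal B^0\to(\mathcal B^0)^+$; its domain is algebraically closed by (A1); and the remaining condition holds for every element of this domain. So $f_0$ is free. Applying parts (a) and (b) of Lemma~\ref{lem:bf} alternately, we get $\mathcal B^0\preceq\mathcal B^1\preceq\cdots$ and $f_0\subseteq f_1\subseteq\cdots$ with $f_n$ free in $\mathcal B^n$, where $f_{n+1}$ has domain $\mathcal B^n$ for even $n$ and range $(\mathcal B^n)^+$ for odd $n$. Let $\mathcal N=\bigcup_n\mathcal B^n$ and $f=\bigcup_nf_n$. Then $\mathcal B^n\preceq\mathcal N$, the map $f$ is defined on all of $\mathcal N$ and is onto $\mathcal N^+$, and it is elementary because any tuple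 lies in the domain of some $f_n$. Hence $f$ is an isomorphism. If $x$ is interalgebraic with $f(x)$ in $\mathcal N$, take $n$ with $x$ in the domain of $f_n$; by (A2) the two are interalgebraic in $\mathcal B^n$, so $x\in\mathrm{acl}_{\mathcal B^n}(\emptyset)=\mathrm{acl}_{\mathcal N}(\emptyset)$.
\end{proof}

\section{The model $\mathfrak M'$}\label{sec:proofs}

Fix $\mathfrak M\models\mathrm{NF}$, take $\mathcal N$ and $f$ from Proposition~\ref{prop:free}, and let $\mathfrak M'$ be the model of NF given by Lemma~\ref{lem:model}. It satisfies the same stratified sentences as $\mathfrak M$. The isomorphism $F$ of that lemma carries $\mathcal T(\mathfrak M')$ with its canonical shift to $\mathcal N$ with $f$, so in $\mathcal T(\mathfrak M')$, for all $a\in\mathfrak M'$ and $k\in\mathbb N$,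
\begin{equation}\label{eq:free}
a^{(k)}\text{ and }a^{(k+1)}\text{ interalgebraic}\ \Longrightarrow\ a^{(k)}\in\mathrm{acl}(\emptyset).
\end{equation}
From here on only \eqref{eq:free} is used. In the language of $\mathfrak M'$ it gives the following principle.

\begin{theorem}\label{thm:diag}
Let $\theta(x,y)$ be a parameter-free stratified formula with a stratification in $\mathbb N$ giving $x$ type $k$ and $y$ type $k+1$. Let $a\in\mathfrak M'$. If $\mathfrak M'\models\theta(a,a)$ and only finitely many $y$ satisfy $\theta(a,y)$ and only finitely many $x$ satisfy $\theta(x,a)$ in $\mathfrak M'$, then $a$ satisfies a parameter-free formula $\alpha(x)$, stratified in $\mathbb N$ with $x$ of type $k$, that has only finitely many solutions in $\mathfrak M'$.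
\end{theorem}

\begin{proof}
By \eqref{eq:transl}, the solutions of $\theta(a^{(k)},y)$ in $\mathcal T(\mathfrak M')$ are the $b^{(k+1)}$ with $\mathfrak M'\models\theta(a,b)$. They are finitely many and include $a^{(k+1)}$, so $a^{(k+1)}\in\mathrm{acl}(a^{(k)})$. The solutions of $\theta(x,a^{(k+1)})$ are the $b^{(k)}$ with $\mathfrak M'\models\theta(b,a)$, again finitely many and including $a^{(k)}$, so $a^{(k)}\in\mathrm{acl}(a^{(k+1)})$. By \eqref{eq:free}, $a^{(k)}$ satisfies a parameter-free $L$-formula $\alpha(x)$, with $x$ of sort $k$, having finitely many solutions. Erase the sorts and use \eqref{eq:transl} once more.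
\end{proof}

By \eqref{eq:transl}, the conclusion of Theorem~\ref{thm:diag} says exactly that $a^{(k)}\in\mathrm{acl}(\emptyset)$ in $\mathcal T(\mathfrak M')$. The type $k$ matters: it bounds how far below $x$ the formula $\alpha$ may look. The next lemma shows how restrictive this is for small $k$. It holds in every model of NF, and it is where the symmetry of the typed structure is used.

\begin{lemma}\label{lem:low}
Let $\mathfrak K\models\mathrm{NF}$ have carrier $K$, and compute $\mathrm{acl}$ in $\mathcal T(\mathfrak K)$.
\begin{enumerate}
\item[(a)] No element $a^{(0)}$ lies in $\mathrm{acl}(\emptyset)$.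
\item[(b)] If $\sigma$ is an internal permutation of $V$ and $\sigma^{(3)}\in\mathrm{acl}(\emptyset)$, then $\sigma=1$.
\item[(c)] If $X$ is an internal set of permutations of $V$, $X^{(4)}\in\mathrm{acl}(\emptyset)$, and some $e\in K$ is fixed by all members of $X$, then $X\subseteq\{1\}$.
\end{enumerate}
\end{lemma}

\begin{proof}
In each case we use (A3), the automorphisms $\widehat\tau$ for transpositions $\tau$, and the fact that $K$ is infinite.

(a) For $\tau=(a\;w)$ we have $\widehat\tau(a^{(0)})=w^{(0)}$, so the orbit of $a^{(0)}$ is all of sort $0$.

(b) Suppose $\sigma(x)=y\ne x$. For $w\notin\{x,y\}$ and $\tau=(y\;w)$ we have $\tau\sigma\tau^{-1}(x)=\tau\sigma(x)=\tau(y)=w$. Different $w$ give different conjugates, so by \eqref{eq:conj} the orbit of $\sigma^{(3)}$ is infinite.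

(c) Let $W\subseteq K$ be the set of points fixed by all members of $X$, so $e\in W$. For a transposition $\tau$, the set of points fixed by all $\tau\zeta\tau^{-1}$ with $\zeta\in X$ is $\tau[W]$. By \eqref{eq:conj} and (A3) there are only finitely many sets $\{\tau\zeta\tau^{-1}:\zeta\in X\}$, hence only finitely many sets $\tau[W]$. Suppose that some $w\in K$ is not in $W$. If $K\setminus W$ is infinite, the transpositions $(e\;u)$ with $u\notin W$ give the infinitely many sets $(W\setminus\{e\})\cup\{u\}$. If $W$ is infinite, the transpositions $(u\;w)$ with $u\in W$ give the infinitely many sets $(W\setminus\{u\})\cup\{w\}$. One of the two cases occurs, a contradiction. So $W=K$, and every member of $X$ is the identity.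
\end{proof}

The common fixed point in (c) is needed: the set of all permutations of $V$ is definable at type $4$. Part (a) shows that the second finiteness hypothesis of Theorem~\ref{thm:diag} is needed: let $\theta(x,y)$ be $x=x\wedge\forall w\,(w\notin y)$ with $k=0$ and $a=\emptyset$. Then $\theta(a,a)$ holds and $\theta(a,y)$ has one solution, but $a^{(0)}\notin\mathrm{acl}(\emptyset)$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\sigma$ be an internal $\in$-automorphism of $\mathfrak M'$. Then $j\sigma=\sigma$, so $\mathfrak M'\models\theta_j(\sigma,\sigma)$ for the formula $\theta_j$ of \eqref{eq:thetaj}, which has $k=3$. The only $y$ with $\theta_j(\sigma,y)$ is $j\sigma$, and since $j$ is injective the only $x$ with $\theta_j(x,\sigma)$ is $\sigma$. Theorem~\ref{thm:diag} gives $\sigma^{(3)}\in\mathrm{acl}(\emptyset)$, and Lemma~\ref{lem:low}(b) gives $\sigma=1$.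
\end{proof}

The same two steps apply to any definable injective operation that raises types by one. The equation $j^n\sigma=\sigma$ with $n\ge2$ compares types $3$ and $3+n$, so Theorem~\ref{thm:diag} does not apply to $\sigma$ itself; it applies to the finite set $\{\sigma,j\sigma,\dots,j^{n-1}\sigma\}$, which $j$ maps onto itself.

\begin{theorem}\label{thm:more}
In $\mathfrak M'$ the following hold for all internal objects.
\begin{enumerate}
\item[(1)] If $X$ is a set of permutations of $V$ with $j[X]=X$, then $X=\emptyset$ or $X=\{1\}$. In particular, for every concrete $n\ge1$, the only permutation $\sigma$ with $j^n\sigma=\sigma$ is $1$.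
\item[(2)] There is no antimorphism, that is, no permutation $\sigma$ with $x\in y\leftrightarrow\sigma(x)\notin\sigma(y)$ for all $x,y$.
\item[(3)] There is no $x$ with $x=\{x\}$.
\end{enumerate}
\end{theorem}

\begin{proof}
(1) Let $\theta(X,Y)$ say that $X$ is a set of permutations of $V$ and that $y\in Y\leftrightarrow\exists x\,(x\in X\wedge\theta_j(x,y))$ for all $y$; that is, $Y=j[X]$. It is stratified with $X$ of type $4$ and $Y$ of type $5$. Here $X$ determines $Y$ by extensionality, and $Y$ determines $X$ because $j$ is injective. If $j[X]=X$, then $\theta(X,X)$ holds, and Theorem~\ref{thm:diag} gives $X^{(4)}\in\mathrm{acl}(\emptyset)$. Every member of $X=j[X]$ has the form $j\xi$, and $(j\xi)(\emptyset)=\xi[\emptyset]=\emptyset$. So $e=\emptyset$ is a common fixed point, and Lemma~\ref{lem:low}(c) gives $X\subseteq\{1\}$.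

Now let $j^n\sigma=\sigma$. Each of $\sigma,j\sigma,\dots,j^{n-1}\sigma$ is an element of $\mathfrak M'$, and since $n$ is concrete these elements form a set $X$ of $\mathfrak M'$, by comprehension for a disjunction of $n$ equations with parameters. We have $j[X]=\{j\sigma,\dots,j^n\sigma\}=X$ and $\sigma\in X$, so $\sigma=1$.

(2) Let $\sigma$ be an antimorphism. Every object has the form $\sigma(u)$, and $\sigma(u)\in\sigma(a)$ holds if and only if $u\notin a$, that is, if and only if $\sigma(u)\notin\sigma[a]$. Hence $\sigma(a)=V\setminus\sigma[a]$ for all $a$. Let $\theta(x,y)$ say that $x$ is a permutation of $V$ and $y=\{\langle a,V\setminus x[a]\rangle:a\in V\}$. As with $\theta_j$, the sets $a$ and $V\setminus x[a]$ have type $1$, $x$ has type $3$ and $y$ has type $4$. Here $x$ determines $y$, and $y$ determines $x$ because $y(\{u\})=V\setminus\{x(u)\}$. Since $\theta(\sigma,\sigma)$ holds, Theorem~\ref{thm:diag} and Lemma~\ref{lem:low}(b) give $\sigma=1$. But then $x\in y\leftrightarrow x\notin y$ for all $x,y$, which is absurd.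

(3) Let $\theta(x,y)$ be $y=\{x\}$, with $x$ of type $0$ and $y$ of type $1$; each of $x,y$ determines the other. If $a=\{a\}$, then $\theta(a,a)$ holds and Theorem~\ref{thm:diag} gives $a^{(0)}\in\mathrm{acl}(\emptyset)$, contrary to Lemma~\ref{lem:low}(a).
\end{proof}

\begin{thebibliography}{1}

\bibitem{scrapbook}
\emph{Scrapbook on Set Theory with a Universal Set},
\texttt{https://www.dpmms.cam.ac.uk/\%7Etf/NFnotes.pdf}.

\end{thebibliography}
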